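\title{A claw-free graph of minimum degree five with no 2-factor separating a maximum independent set}

\begin{abstract}
We consider the question whether every claw-free graph of minimum degree at least $5$ has, for each independent set $S$, a 2-factor in which every cycle contains at most one vertex of $S$. The answer is no. For every $t\ge 2$ we construct a 4-connected line graph of a simple graph, with $29t$ vertices and minimum degree $5$, and a maximum independent set $S$ such that every 2-factor has a cycle through two vertices of $S$. The smallest of these graphs has $58$ vertices.
\end{abstract}

\section{Introduction}\label{sec:intro}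

All graphs are finite, and they are simple unless called multigraphs. The minimum degree of a graph $G$ is $\delta(G)$, or $\delta$. A \emph{2-factor} of $G$ is a spanning 2-regular subgraph, that is, a set of vertex-disjoint cycles covering all vertices. A set of vertices is \emph{independent} if no two of them are adjacent. A graph is \emph{claw-free} if it has no induced $K_{1,3}$; equivalently, no vertex has three pairwise nonadjacent neighbors. For an independent set $S$ we say that a 2-factor \emph{separates} $S$ if each of its cycles contains at most one vertex of $S$. The following problem comes from \cite{source}.

\begin{quote}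
\emph{Let $G$ be a claw-free graph with $\delta(G)\ge 5$ and let $S$ be an independent set of $G$. Must $G$ have a 2-factor that separates $S$?}
\end{quote}

Minimum degree alone cannot force such a 2-factor: in $K_{n,n}$, with $S$ one of the two sides, every cycle contains at least two vertices of $S$. A count shows what claw-freeness contributes. If a 2-factor separates $S$, then each vertex of $S$ has two neighbors on its own cycle, and these pairs are disjoint for different vertices of $S$. So every $S'\subseteq S$ must satisfy $|N(S')|\ge 2|S'|$, where $N(S')$ is the set of vertices with a neighbor in $S'$. In a claw-free graph every vertex has at most two neighbors in the independent set $S$, and counting the edges between $S'$ and $N(S')$ gives $\delta|S'|\le 2|N(S')|$. The necessary condition therefore holds as soon as $\delta\ge 4$. It can be tight for $\delta=4$, and it holds with room to spare for $\delta\ge5$.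

Three known facts point the same way. Every claw-free graph with $\delta\ge 4$ has a 2-factor, which is the case $S=\emptyset$. There is a line graph of a multigraph with $\delta=4$ and a maximum independent set that no 2-factor separates. And in a line graph with $\delta\ge 7$ every independent set is separated by some 2-factor. One would guess that the failure at $\delta=4$ is due to the tight count and disappears at $\delta=5$. It does not.

Recall that the \emph{line graph} $L(H)$ of a graph $H$ has the edges of $H$ as vertices, two of them being adjacent when they have a common end. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any fewer than $k$ vertices; its \emph{connectivity} is the largest such $k$.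

\begin{theorem}\label{thm:main}
For every $t\ge 2$ there is a simple graph $H_t$ with a perfect matching $M_t$ such that $G_t=L(H_t)$ has the following properties.
\begin{enumerate}
\item[(i)] $G_t$ is claw-free, has $29t$ vertices, and $\delta(G_t)=5$.
\item[(ii)] $M_t$, viewed as a set of vertices of $G_t$, is a maximum independent set of $G_t$, of size $8t$.
\item[(iii)] Every 2-factor of $G_t$ has a cycle containing at least two vertices of $M_t$.
\item[(iv)] $G_t$ has connectivity exactly $4$.
\end{enumerate}
\end{theorem}

Parts (i)--(iii) answer the question in the negative, already for $G_2$, which has $58$ vertices and $|S|=16$. Part (iv) shows that the failure does not depend on a vertex cut of size at most three.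

\begin{corollary}\label{cor:d}
Let $d$ be the least integer such that in every line graph with $\delta\ge d$ every independent set is separated by some 2-factor. Then $d\in\{6,7\}$.
\end{corollary}

\begin{proof}
The known theorem for $\delta\ge7$ quoted above gives $d\le 7$, and $G_2$ gives $d\ge6$.
\end{proof}

We do not decide which of the two values is correct. The proof of Theorem~\ref{thm:main} uses none of the three known facts.

Section~\ref{sec:prism} shows the idea in a graph with nine vertices. Section~\ref{sec:rules} translates a separating 2-factor of $L(H)$ into three rules about $H$. The graphs $H_t$ are built in Section~\ref{sec:construction}, the rules are shown to be contradictory on them in Section~\ref{sec:switch}, and the connectivity is computed in Section~\ref{sec:conn}.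

\section{The idea at minimum degree four: the prism}\label{sec:prism}

We use three elementary facts about the line graph of a graph $H$.
\begin{itemize}
\item $L(H)$ is claw-free: among three edges adjacent to an edge $ab$, two contain the same end of $ab$ and are adjacent to each other.
\item The degree of an edge $ab$ in $L(H)$ is $d_H(a)+d_H(b)-2$.
\item The independent sets of $L(H)$ are the matchings of $H$, so a perfect matching of $H$ is a maximum independent set of $L(H)$.
\end{itemize}
Also, any set of at least three edges of $H$ with a common end is a clique of $L(H)$, hence is spanned by a cycle of $L(H)$.

\begin{example}\label{ex:prism}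
Let $H$ be the prism: two triangles $a_1a_2a_3$ and $b_1b_2b_3$ joined by the perfect matching $M=\{a_1b_1,a_2b_2,a_3b_3\}$. Then $L(H)$ is 4-regular with nine vertices, and no 2-factor of $L(H)$ separates $M$. Indeed, such a 2-factor has at least three cycles on nine vertices, so it consists of three triangles, each containing one edge of $M$. A triangle of $L(H)$ is either a triangle of $H$ or three edges at a common vertex, and no edge of $M$ lies on a triangle of $H$. So the triangle containing $a_ib_i$ consists of all three edges at $a_i$ or of all three edges at $b_i$: each edge of $M$ \emph{chooses one of its ends}. Two of the three chosen vertices lie in the same triangle of $H$, and the edge between them belongs to two cycles of the 2-factor, a contradiction.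
\end{example}

The argument has two halves. Every edge of $M$ chooses one end, so half of the vertices of $H$ are chosen; and each component of $H-M$ limits which of its vertices can be chosen together. Two things change at minimum degree five. The count no longer forces all cycles to be triangles, so we must understand long cycles of a 2-factor, which may run along a cycle of $H$; this is the subject of the next section. And the components of $H-M$ have more edges and constrain the chosen vertices less, so several of them must be combined.

\section{Separating 2-factors seen in $H$}\label{sec:rules}

Throughout this section $H$ is a graph with a perfect matching $M$ such that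
\begin{enumerate}
\item[(H1)] every vertex of $H$ has degree at most $4$;
\item[(H2)] every edge of $M$ joins two different components of $H-M$;
\end{enumerate}
and $F$ is a 2-factor of $L(H)$ that separates $M$. To avoid confusion we call the edges of $F$ \emph{$F$-edges}; the word \emph{edge} alone refers to $H$.

An $F$-edge joins two adjacent edges of $H$. Since $H$ is simple, these have exactly one common vertex, and we \emph{label} the $F$-edge by it. Each edge $e$ of $H$ is incident with two $F$-edges, and both labels are ends of $e$. We call $e$ \emph{absorbed at $z$} if both labels equal $z$, and \emph{traversed} if the labels are the two different ends of $e$. Thus every edge is either traversed or absorbed at exactly one of its ends. The names describe how the cycle of $F$ through $e$ moves in $H$: it passes along $e$ from one end to the other, or it visits $e$ while staying at $z$.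

\begin{example}\label{ex:K4}
Let $H=K_4$ on $\{1,2,3,4\}$ and $M=\{12,34\}$. The triangles $\{12,23,13\}$ and $\{14,24,34\}$ of $L(H)$ form a 2-factor that separates $M$. The edges $12,23,13$ are traversed, and $14,24,34$ are absorbed at $4$. Here (H2) fails, since $H-M$ is a 4-cycle.
\end{example}

To see what $F$ does at a single vertex $z$ of $H$, let $F_z$ be the graph whose vertices are the edges of $H$ at $z$ and whose edges are the $F$-edges labeled $z$. In $F_z$ an edge absorbed at $z$ has degree $2$, a traversed edge has degree $1$, and an edge absorbed at its other end has degree $0$.

\begin{lemma}\label{lem:local}
Let $z$ be a vertex of $H$.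
\begin{enumerate}
\item[(a)] The number of traversed edges at $z$ is even.
\item[(b)] If no edge at $z$ is traversed, then the number of edges absorbed at $z$ is $0$ or at least $3$.
\item[(c)] If exactly two edges at $z$ are traversed, then these two edges and all edges absorbed at $z$ lie on one cycle of $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
The traversed edges at $z$ are the vertices of odd degree in $F_z$, which gives (a). In (b), the edges absorbed at $z$ carry a 2-regular simple graph, which is empty or has at least three vertices. In (c), the components of $F_z$ with at least one $F$-edge are one path, whose ends are the two traversed edges, and possibly some cycles. A cycle would consist of at least three edges absorbed at $z$, but by (H1) there are at most $4-2=2$ of these. So the path contains all edges absorbed at $z$, and a path of $F$ lies on one cycle of $F$.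
\end{proof}

In the prism no edge of $M$ was on a triangle of $H$. Condition (H2) is the substitute for this when long cycles are possible.

\begin{lemma}\label{lem:M}
No edge of $M$ is traversed.
\end{lemma}

\begin{proof}
Suppose that $m=zz'\in M$ is traversed, and let $m,e_2,\dots,e_k$ be its cycle in $F$, in cyclic order, where the $F$-edge $me_2$ has label $z$ and $me_k$ has label $z'$. Then $z\in e_2$ and $z'\in e_k$. Since $F$ separates $M$, none of $e_2,\dots,e_k$ is in $M$, and consecutive ones have a common vertex. So they form a connected subgraph of $H-M$ that contains $z$ and $z'$, contrary to (H2).
\end{proof}

Example~\ref{ex:K4} shows that the lemma fails without (H2). By the lemma, every edge of $M$ is absorbed at exactly one end. Call a vertex \emph{marked} if the edge of $M$ at it is absorbed at it; these are the chosen vertices of Example~\ref{ex:prism}. For a component $K$ of $H-M$ let $T_K$ be the subgraph formed by the traversed edges of $K$. All we use about $F$ from now on is the following.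

\begin{lemma}\label{lem:rules}
Let $K$ be a component of $H-M$.
\begin{enumerate}
\item[(R1)] Every edge of $M$ has exactly one marked end.
\item[(R2)] $T_K$ is a disjoint union of cycles, and each of these cycles contains at most one marked vertex.
\item[(R3)] Let $z$ be a vertex of $K$ that is not on $T_K$. If $z$ is marked, at least $2$ edges of $K$ are absorbed at $z$. If $z$ is unmarked, the number of edges of $K$ absorbed at $z$ is $0$ or $3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) is Lemma~\ref{lem:M}. A vertex $z$ of $K$ is incident with one edge of $M$, which is not traversed, and by (H1) with at most three edges of $K$.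

For (R2), Lemma~\ref{lem:local}(a) shows that $0$ or $2$ edges at $z$ are traversed, all of them in $K$, so $T_K$ is 2-regular. Let $Z$ be a cycle of $T_K$. By Lemma~\ref{lem:local}(c), applied at each vertex of $Z$ in turn, consecutive edges of $Z$ lie on the same cycle of $F$; so one cycle $C$ of $F$ contains all edges of $Z$ and all edges absorbed at vertices of $Z$. Each marked vertex of $Z$ puts its edge of $M$ on $C$, and different marked vertices give different edges by (R1). Since $C$ contains at most one edge of $M$, at most one vertex of $Z$ is marked.

For (R3), no edge at $z$ is traversed, so Lemma~\ref{lem:local}(b) applies. If $z$ is marked, the number of edges absorbed at $z$ is not $0$, hence at least $3$, and only one of them is in $M$. If $z$ is unmarked, all edges absorbed at $z$ are in $K$, and there are at most three.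
\end{proof}

Condition (H1) is what ties a marked vertex to the cycle of $T_K$ through it. At a vertex of degree $5$ with two traversed edges, the edge of $M$ and the two remaining edges could form a triangle of $F$ by themselves, and the proof of (R2) would break down.

\section{The graphs $H_t$}\label{sec:construction}

We want a pair $(H,M)$ with (H1) and (H2) on which the rules (R1)--(R3) cannot hold, and with $d_H(a)+d_H(b)\ge 7$ for every edge $ab$, so that $\delta(L(H))\ge5$. Rule (R3) is most restrictive at a vertex of degree $3$ in $H$: if such a vertex is marked and off $T_K$, it absorbs both of its edges in $K$. But the degree condition requires that all neighbors of such a vertex have degree $4$ in $H$, that is, degree $3$ in $H-M$. In $K_{2,3}$ the three vertices of degree $2$ have only neighbors of degree $3$, and $K_{3,3}$ supplies partners of degree $3$ to match them with. These are our components.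

Fix $t\ge2$. For $j=1,\dots,t$ take vertex-disjoint graphs
\begin{itemize}
\item $A_j\cong K_{2,3}$ with sides $\{v_j,v_j'\}$ and $\{\alpha_{j1},\alpha_{j2},\alpha_{j3}\}$,
\item $D_j\cong K_{3,3}$ with sides $\{x_{j1},x_{j2},x_{j3}\}$ and $\{y_{j1},y_{j2},y_{j3}\}$,
\item $B_j\cong K_{2,3}$ with sides $\{u_j,u_j'\}$ and $\{\beta_{j1},\beta_{j2},\beta_{j3}\}$.
\end{itemize}
The matching $M=M_t$ consists of the $6t$ edges
\[
\alpha_{ji}x_{ji},\qquad y_{ji}\beta_{ji}\qquad(1\le j\le t,\ 1\le i\le 3)
\]
and of the $2t$ edges
\[
v_1v_2,\quad u_1v_2';\qquad u_jv_{j+1},\quad u_j'v_{j+1}'\ \ (2\le j\le t-1);\qquad u_tv_1',\quad u_t'u_1',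
\]
which we call \emph{links}. Let $H=H_t$ be the union of all $A_j,D_j,B_j$ and $M$. The \emph{$j$th block} is the subgraph induced by $V(A_j)\cup V(D_j)\cup V(B_j)$, and its \emph{terminals} are $v_j,v_j',u_j,u_j'$. Blocks $2,\dots,t$ form a chain in which the pair $u_j,u_j'$ is linked to the pair $v_{j+1},v_{j+1}'$. Block $1$ closes the chain with a twist: each end pair of the chain, $v_2,v_2'$ and $u_t,u_t'$, is linked to one vertex of $A_1$ and one vertex of $B_1$. Figure~\ref{fig:H2} shows $H_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05, every node/.style={font=\small}]
\foreach \c in {1.7,-1.7}{
  \foreach \i in {-0.7,0,0.7}{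
    \draw[line width=1.6pt] (1.5,\c+\i)--(3,\c+\i) (5,\c+\i)--(6.5,\c+\i);
    \foreach \k in {-0.7,0,0.7}{\draw (3,\c+\i)--(5,\c+\k);}
    \foreach \k in {-0.35,0.35}{\draw (0,\c+\k)--(1.5,\c+\i) (8,\c+\k)--(6.5,\c+\i);}
    \foreach \x in {1.5,3,5,6.5}{\fill (\x,\c+\i) circle (2.2pt);}
  }
  \foreach \k in {-0.35,0.35}{\fill (0,\c+\k) circle (2.2pt); \fill (8,\c+\k) circle (2.2pt);}
}
\draw[line width=1.6pt] (0,2.05) .. controls (-1.9,1.5) and (-1.9,-1.5) .. (0,-2.05);
\draw[line width=1.6pt] (8,2.05) .. controls (9.9,1.5) and (9.9,-1.5) .. (8,-2.05);
\draw[line width=1.6pt] (0,1.35) .. controls (0,0) and (8,0) .. (8,-1.35);
\draw[line width=1.6pt] (8,1.35) .. controls (8,0) and (0,0) .. (0,-1.35);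
\node[above] at (0,2.1) {$v_1$};   \node[left] at (0,1.35) {$v_1'$};
\node[above] at (8,2.1) {$u_1'$};  \node[right] at (8,1.35) {$u_1$};
\node[below] at (0,-2.1) {$v_2$};  \node[left] at (0,-1.35) {$v_2'$};
\node[below] at (8,-2.1) {$u_2'$}; \node[right] at (8,-1.35) {$u_2$};
\node at (1.5,2.75) {$\alpha_{1i}$}; \node at (3,2.75) {$x_{1i}$};
\node at (5,2.75) {$y_{1i}$}; \node at (6.5,2.75) {$\beta_{1i}$};
\node at (1.5,-2.75) {$\alpha_{2i}$}; \node at (3,-2.75) {$x_{2i}$};
\node at (5,-2.75) {$y_{2i}$}; \node at (6.5,-2.75) {$\beta_{2i}$};
\end{tikzpicture}
\caption{The graph $H_2$, with $32$ vertices and $58$ edges. The $16$ thick edges form the perfect matching $M_2$. The thin edges form, from left to right in each row, copies of $K_{2,3}$, $K_{3,3}$ and $K_{2,3}$. No 2-factor of the line graph $L(H_2)$ has all edges of $M_2$ on different cycles.}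
\label{fig:H2}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(i) and (ii)]
Each $\alpha_{ji},x_{ji},y_{ji},\beta_{ji}$ lies on exactly one edge of $M$. Each terminal lies on exactly one link: the first two links cover $v_1,v_2,u_1,v_2'$, the middle ones cover $u_j,u_j'$ for $2\le j\le t-1$ and $v_j,v_j'$ for $3\le j\le t$, and the last two cover $u_t,v_1',u_t',u_1'$. So $M$ is a perfect matching of the $16t$ vertices, $|M|=8t$, and $M$ is a maximum independent set of $G_t=L(H)$. The components of $H-M$ are the graphs $A_j,D_j,B_j$. Each link joins two different blocks, because $t\ge2$, and each other edge of $M$ joins $D_j$ to $A_j$ or $B_j$. Hence (H2) holds, and in particular $H$ is simple. The number of edges is $6t+9t+6t+8t=29t$.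

The vertices $\alpha_{ji},\beta_{ji}$ have degree $3$ in $H$ and all other vertices have degree $4$, so (H1) holds. No two vertices of degree $3$ are adjacent. So an edge at some $\alpha_{ji}$ or $\beta_{ji}$ has degree $3+4-2=5$ in $G_t$, and every other edge, that is, an edge of some $D_j$ or a link, has degree $6$. Thus $\delta(G_t)=5$, and $G_t$ is claw-free as a line graph.
\end{proof}

\section{Each block is a switch: proof of part (iii)}\label{sec:switch}

Suppose that $F$ is a 2-factor of $L(H_t)$ that separates $M$, and use the notation of Section~\ref{sec:rules}. In the prism each component of $H-M$ had fewer than half of its vertices marked. This is not forced here. In $A_j$ the three vertices $\alpha_{ji}$ may all be marked, each absorbing all its edges. In $D_j$ the four vertices $x_{j1},x_{j2},x_{j3},y_{j1}$ may be marked: let $y_{j1}$ absorb its edges to $x_{j1},x_{j2}$ and let every other edge of $D_j$ be absorbed at its end $x_{ji}$; then each of the four absorbs at least two edges of $D_j$. So we look at the position of the marked vertices in a component instead of their number.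

\begin{lemma}\label{lem:A}
If at least two of $\alpha_{j1},\alpha_{j2},\alpha_{j3}$ are marked, then $v_j$ and $v_j'$ are unmarked. If at least two of $\beta_{j1},\beta_{j2},\beta_{j3}$ are marked, then $u_j$ and $u_j'$ are unmarked.
\end{lemma}

\begin{proof}
The two statements differ only in the names of the vertices, so let $K=A_j$.

Suppose first that $T_K$ is empty. By (R3) each marked $\alpha_{ji}$ absorbs both of its edges in $K$. So two of the three edges of $K$ at $v_j$ are absorbed at their other end, at most one is absorbed at $v_j$, and $v_j$ is unmarked by (R3). The same holds for $v_j'$.

Suppose next that $T_K$ contains a cycle $Z$. Every cycle of $K_{2,3}$ has length $4$, so $Z$ passes through $v_j$, $v_j'$ and all but one of the $\alpha_{ji}$. At least one marked $\alpha_{ji}$ is on $Z$, and by (R2) it is the only marked vertex of $Z$.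
\end{proof}

To use this lemma we need two marked vertices among the $\alpha_{ji}$ or among the $\beta_{ji}$, that is, by (R1), two unmarked vertices on one side of $D_j$.

\begin{lemma}\label{lem:D}
At least two of $x_{j1},x_{j2},x_{j3}$ are unmarked, or at least two of $y_{j1},y_{j2},y_{j3}$ are unmarked.
\end{lemma}

\begin{proof}
Let $K=D_j$ and suppose that each side of $K$ has at most one unmarked vertex.

If $T_K$ contains a cycle $Z$, then $Z$ has at least two vertices on each side, hence a marked vertex on each side. This contradicts (R2).

So $T_K$ is empty, and (R3) applies to all vertices of $K$. Let $p\ge 4$ be the number of marked vertices of $K$. They absorb at least $2p$ of the $9$ edges, so $p=4$, and the two unmarked vertices $x^*,y^*$ lie on opposite sides. The edge $x^*y^*$ is not traversed, so it is absorbed at $x^*$ or at $y^*$. By (R3) that vertex absorbs three edges of $K$. Together with the at least $8$ edges absorbed at marked vertices this gives $11>9$ edges, a contradiction.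
\end{proof}

The two lemmas combine to a statement about terminals only.

\begin{lemma}\label{lem:block}
For every $j$, one of the pairs $\{v_j,v_j'\}$, $\{u_j,u_j'\}$ consists of two unmarked vertices and the other of two marked vertices.
\end{lemma}

\begin{proof}
If two of the $x_{ji}$ are unmarked, then their partners $\alpha_{ji}$ are marked by (R1), and $v_j,v_j'$ are unmarked by Lemma~\ref{lem:A}. If two of the $y_{ji}$ are unmarked, then their partners $\beta_{ji}$ are marked, and $u_j,u_j'$ are unmarked. By Lemma~\ref{lem:D} one of these cases occurs. So every block has an unmarked pair and at most two marked terminals. On the other hand, the $2t$ links match the $4t$ terminals among themselves, so by (R1) exactly $2t$ terminals are marked. Hence each of the $t$ blocks has exactly two marked terminals, and these form the other pair.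
\end{proof}

This is the count of Example~\ref{ex:prism} one level up, with blocks in place of triangles. It now ends in equality rather than in a contradiction, but equality leaves each block only two states, and the twist excludes them.

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(iii)]
Suppose that a 2-factor of $G_t$ separates $M$. By Lemma~\ref{lem:block} for block $1$, exactly one of $v_1,u_1$ is marked. The links $v_1v_2$ and $u_1v_2'$ have exactly one marked end each, so exactly one of $v_2,v_2'$ is marked. This contradicts Lemma~\ref{lem:block} for block $2$.
\end{proof}

\begin{remark}\label{rem:twist}
The twist cannot be omitted. Replace the links by $u_jv_{j+1}$ and $u_j'v_{j+1}'$ for $1\le j\le t$, with indices modulo $t$. The degrees do not change. For $z$ among the vertices $\alpha_{ji}$, $y_{ji}$, $u_j$, $u_j'$ take the set of all edges at $z$. Every edge has exactly one end among these vertices, so the sets partition the edge set; each has $3$ or $4$ elements, exactly one of them in the matching. Cycles spanning these cliques of the line graph form a separating 2-factor. For $t=1$ this is, up to exchanging $u_1$ and $u_1'$, the only way to match the four terminals so that (H2) holds, which is why the construction starts at $t=2$.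
\end{remark}

\section{Connectivity: proof of part (iv)}\label{sec:conn}

Deleting vertices of $L(H)$ is deleting edges of $H$, so we study edge cuts of $H=H_t$. For $U\subseteq V(H)$ write $U^c=V(H)\setminus U$, and call an edge \emph{crossing} if it has one end in $U$ and one in $U^c$. The three edges at $\alpha_{ji}$ are an edge cut of $H$, but their deletion isolates only a vertex and cuts off no edge. The property we need therefore excludes such cuts: $H$ is \emph{essentially 4-edge-connected} if there are at least four crossing edges whenever both $U$ and $U^c$ contain an edge of $H$.

A cut of $H$ may respect the components of $H-M$ or split some of them. For the first kind, let $Q$ be the multigraph obtained from $H$ by contracting each component of $H-M$ to a node of the same name; the edges of $Q$ are the edges of $M$. A \emph{cut} of $Q$ is the set of edges between the two sides of a partition of the nodes into two nonempty sets.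

\begin{lemma}\label{lem:Q}
Every cut of $Q$ has at least four edges.
\end{lemma}

\begin{proof}
Consider the chain of nodes $A_2,D_2,B_2,A_3,D_3,B_3,\dots,A_t,D_t,B_t$. Consecutive nodes are joined by three edges ($A_j,D_j$ and $D_j,B_j$) or by two edges ($B_j,A_{j+1}$).

If $A_2$ and $B_t$ are on different sides, some consecutive pair of the chain is separated, which gives two edges of the cut. The links $v_2v_1,\,v_1'u_t$ form a path $A_2A_1B_t$ and the links $v_2'u_1,\,u_1'u_t'$ form a path $A_2B_1B_t$. These paths share no edge with each other or with the chain, and each contains an edge of the cut. The total is at least four.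

If $A_2$ and $B_t$ are on the same side and some node of the chain is on the other side, then at least two consecutive pairs are separated, which gives four edges.

Otherwise the whole chain is on one side, and the other side is a nonempty subset $X$ of $\{A_1,D_1,B_1\}$. The node $D_1$ has three edges to each of $A_1$ and $B_1$ and no others; each of $A_1,B_1$ has two further edges, which go to the chain. The size of the cut is therefore
\[
\begin{array}{c|ccccccc}
X&\{A_1\}&\{B_1\}&\{D_1\}&\{A_1,D_1\}&\{D_1,B_1\}&\{A_1,B_1\}&\{A_1,D_1,B_1\}\\ \hline
\text{size}&5&5&6&5&5&10&4
\end{array}
\]
and is at least four in each case.
\end{proof}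

\begin{lemma}\label{lem:ess}
$H$ is essentially 4-edge-connected.
\end{lemma}

\begin{proof}
Suppose that $U$ and $U^c$ both contain an edge and that at most three edges are crossing. Call a component $K$ of $H-M$ \emph{split} if it meets both $U$ and $U^c$. A split component contains at least $\lambda_K$ crossing edges, where $\lambda_K=2$ for $K\cong K_{2,3}$ and $\lambda_K=3$ for $K\cong K_{3,3}$. Indeed, $K_{2,3}$ is connected and each of its edges lies on a cycle; and in $K_{3,3}$ a set of $s\le3$ vertices contains at most $s-1$ edges, so at least $3s-2(s-1)=s+2\ge3$ edges leave it.

If no component is split, the crossing edges form a cut of $Q$, and there are at least four by Lemma~\ref{lem:Q}. If two components are split, they contain at least four crossing edges. So exactly one component $K$ is split, and at most $3-\lambda_K\le 1$ edges of $M$ are crossing.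

Suppose that all other components lie on one side, say in $U^c$ (the roles of $U$ and $U^c$ are symmetric). Then $U\subseteq V(K)$, and by (H2) the edge of $M$ at each vertex of $U$ is crossing. So $|U|\le1$, and $U$ contains no edge, a contradiction.

So each of $U$, $U^c$ contains a whole component other than $K$. Let $m_0\le 3-\lambda_K$ be the number of crossing edges of $M$ with no end in $K$, and let $m_1$ and $m_2$ be the numbers of edges of $M$ from $K$ to components contained in $U$ and in $U^c$. Each vertex of $K$ lies on one edge of $M$, so $m_1+m_2=|V(K)|$. Putting the node $K$ with the components in $U$ gives a cut of $Q$ with $m_0+m_2$ edges, and putting it with those in $U^c$ gives a cut with $m_0+m_1$ edges. By Lemma~\ref{lem:Q},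
\[
|V(K)|=m_1+m_2\ge 2(4-m_0)\ge 2(1+\lambda_K).
\]
This reads $5\ge6$ for $K_{2,3}$ and $6\ge8$ for $K_{3,3}$, a contradiction in both cases.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\,(iv)]
Let $R$ be a set of at most three edges of $H$ and suppose that $G_t-R=L(H-R)$ is disconnected. Edges in the same component of $H-R$ are in the same component of $L(H-R)$, so $H-R$ has at least two components that contain edges. Let $U$ be the vertex set of one of them. Both $U$ and $U^c$ contain an edge, and all crossing edges are in $R$, contrary to Lemma~\ref{lem:ess}. Since $G_t$ has more than four vertices, it is 4-connected.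

Only the four links $v_1v_2$, $u_1v_2'$, $u_tv_1'$, $u_t'u_1'$ leave block $1$. After their deletion from $G_t$ no edge of block $1$ is adjacent to an edge outside it, and edges of both kinds remain. So $G_t$ is not 5-connected.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Claw-Free Graphs and 2-Factors that Separate Independent Vertices},\\
\texttt{http://www.math.cst.nihon-u.ac.jp/\textasciitilde{}yosimoto/paper/FaCoOzYo4.pdf}

\end{thebibliography}
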